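# Degrees modulo two: when a root category determines a path algebra up to derived equivalence

## 1. A seven-dimensional algebra and three complexes

Throughout, $k$ is an arbitrary field; functors and equivalences are $k$-linear; modules are right modules. Paths compose like functions: an arrow $\alpha:i\to j$ of a quiver $Q$ lies in $e_j(kQ)e_i$. Put $P_i=e_ikQ$ (and $P_i=e_iA$ for a quotient $A$ of $kQ$). Then $\mathrm{Hom}(P_i,P_j)=e_jAe_i$ is spanned by the paths from $i$ to $j$, acting by left multiplication. The suspension is $\Sigma$, and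
$$\mathrm{Hom}^*(X,Y)=\bigoplus_{l}\mathrm{Hom}(X,\Sigma^lY),$$
where an element of $\mathrm{Hom}(X,\Sigma^lY)$ has degree $l$. We write $\mathrm{tria}$ and $\mathrm{thick}$ for the triangulated, respectively thick, subcategory generated by some objects.

Let $A$ be given by the quiver
$$a:1\to2,\qquad b:2\to3,\qquad c:3\to1,\qquad\text{with relations } ba=0,\ cb=0 .$$
The paths of length three are $cba$, $acb$, $bac$, and each contains $ba$ or $cb$. So $A$ has basis $e_1,e_2,e_3,a,b,c,ac$ and dimension $7$. The projectives are
$$P_1=\langle e_1,c\rangle,\qquad P_2=\langle e_2,a,ac\rangle,\qquad P_3=\langle e_3,b\rangle ,$$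
with $\mathrm{rad}P_2=aA\cong P_1$, $\mathrm{rad}P_3\cong S_2$, $\mathrm{rad}P_1\cong S_3$. Hence $\mathrm{pd}S_2=1$, then $\mathrm{pd}S_3=2$, then $\mathrm{pd}S_1=3$, and $\mathrm{gl.dim}A=3$. The nonzero Hom spaces between different projectives are
$$\mathrm{Hom}(P_1,P_2)=ka,\quad \mathrm{Hom}(P_2,P_3)=kb,\quad \mathrm{Hom}(P_3,P_1)=kc,\quad \mathrm{Hom}(P_3,P_2)=k\,ac,$$
and $\mathrm{End}(P_i)=k$.

In $\mathcal D^b(\mathrm{mod}\,A)$ take two cones:
$$P_1\xrightarrow{a}P_2\to Y\xrightarrow{\partial}\Sigma P_1,\qquad P_3\xrightarrow{c}P_1\xrightarrow{\iota}Z\xrightarrow{\varepsilon}\Sigma P_3 .$$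
We compute all graded Hom spaces among $Y,P_1,Z$ from the long exact sequences of these triangles.

* $\mathrm{Hom}^*(P_1,Y)=0=\mathrm{Hom}^*(P_3,Y)$: composition with $a$ is bijective $\mathrm{Hom}(P_i,P_1)\to\mathrm{Hom}(P_i,P_2)$ for $i=1$ ($e_1\mapsto a$) and for $i=3$ ($c\mapsto ac$). Hence also $\mathrm{Hom}^*(Z,Y)=0$.
* $\mathrm{Hom}^*(Y,P_1)=k\partial$, in degree $1$, since $\mathrm{Hom}(P_2,P_1)=0$.
* $\mathrm{Hom}^*(Y,P_3)=k\bar b$, in degree $0$, where $\bar b$ restricts to $b$ on $P_2$, since $\mathrm{Hom}(P_1,P_3)=0$.
* $\mathrm{Hom}^*(P_1,Z)=k\iota$, in degree $0$, since $\mathrm{Hom}(P_1,P_3)=0$.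
* $\mathrm{Hom}^*(Z,P_1)=0$, since composition with $c$ is bijective $\mathrm{End}(P_1)\to\mathrm{Hom}(P_3,P_1)$.
* $\mathrm{Hom}^*(Y,Y)\cong\mathrm{Hom}^*(P_2,Y)$ because $\mathrm{Hom}^*(P_1,Y)=0$; and $\mathrm{Hom}^*(P_2,Y)\cong\mathrm{End}(P_2)=k$ because $\mathrm{Hom}(P_2,P_1)=0$. So it is $k$ in degree $0$.
* $\mathrm{Hom}^*(Z,Z)\cong\mathrm{Hom}^*(Z,\Sigma P_3)$ because $\mathrm{Hom}^*(Z,P_1)=0$; and this is $\mathrm{Hom}^*(\Sigma P_3,\Sigma P_3)=k$ in degree $0$, because $\mathrm{Hom}(P_1,P_3)=0$.
* $\mathrm{Hom}^*(Y,Z)$ sits in the long exact sequence with $\mathrm{Hom}^*(Y,P_3)=k\bar b$ (degree $0$) and $\mathrm{Hom}^*(Y,P_1)=k\partial$ (degree $1$). Composition with $c$ is a degree-$0$ map between them, hence zero. So $\mathrm{Hom}^*(Y,Z)=k\,\iota\partial\oplus k\gamma$ with $|\iota\partial|=1$, $|\gamma|=-1$ and $\varepsilon\gamma=\bar b$.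

Put $Y'=\Sigma^{-1}Y$; degrees of maps out of $Y'$ are one lower than those of maps out of $Y$. The graded endomorphism algebra of $Y'\oplus P_1\oplus Z$ is therefore a path algebra with degrees on the arrows:
$$Y'\xrightarrow{\ \partial,\ 0\ }P_1\xrightarrow{\ \iota,\ 0\ }Z,\qquad Y'\xrightarrow{\ \gamma,\ -2\ }Z. \tag{1}$$
Moreover $\mathrm{tria}(Y',P_1,Z)$ contains $P_2$ and $P_3$, so it is all of $\mathcal D^b(\mathrm{mod}\,A)$.

If the number $-2$ were $0$, the three objects would form a tilting complex with endomorphism algebra $kQ$, where $Q$ is the quiver $x\to y\to z$, $x\to z$. Someone who can only see degrees modulo $2$ cannot tell (1) from $kQ$.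

Are $A$ and $kQ$ perhaps derived equivalent anyway? Test with $HH^1$, the space of derivations modulo inner derivations; it is invariant under derived equivalence (Rickard, *Derived equivalences as derived functors*, 1991). Let $C$ be $A$ or $kQ$. Given a derivation $D$ of $C$, put $x=\sum_iD(e_i)e_i$. From $e_jD(e_i)=D(e_je_i)-D(e_j)e_i$ we get $\sum_ie_jD(e_i)e_i=D(e_j)e_j-D(e_j)$, so $[x,e_j]=D(e_j)$. Thus, modulo inner derivations, $D$ kills all $e_j$. Inner derivations $[x,-]$ killing all $e_j$ come from $x\in\bigoplus e_iCe_i=\prod ke_i$. This space is $3$-dimensional, and exactly the scalars act as zero (the quivers are connected), so these inner derivations form a $2$-dimensional space. A derivation killing the $e_j$ sends each arrow $\alpha:s\to t$ into $e_tCe_s$.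

* For $A$, the spaces $e_2Ae_1$, $e_3Ae_2$, $e_1Ae_3$ are spanned by the arrows. Every rescaling of arrows respects the monomial relations. So $\dim HH^1(A)=3-2=1$.
* For $kQ$, the arrow $x\to z$ may also go to the path $x\to y\to z$. So $\dim HH^1(kQ)=4-2=2$.

Hence $A$ and $kQ$ are not derived equivalent, although they look alike when shifts are read modulo $2$. We now make "modulo $2$" precise and ask for which $Q$ such a confusion can occur.

## 2. Root categories, the conjecture and two theorems

**Background facts.** For a dg algebra $C$, let $\mathcal D(C)$ be the derived category of dg modules and $\mathrm{per}\,C=\mathrm{thick}(C)$; its objects are exactly the compact ones. A dg module $T$ is *h-projective* if $\mathrm{Hom}^\bullet_C(T,M)$ is acyclic for every acyclic $M$; then $\mathrm{Hom}_{\mathcal D(C)}(T,\Sigma^lM)=H^l\mathrm{Hom}_C^\bullet(T,M)$. Bounded complexes of finitely generated (f.g.) projectives over an algebra are h-projective. We use four textbook facts.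

* **(F1)** If $T\in\mathrm{per}\,C$ is h-projective and $E=\mathrm{End}^\bullet_C(T)$, then $\mathrm{Hom}^\bullet_C(T,-)$ restricts to an equivalence $\mathrm{thick}(T)\simeq\mathrm{per}\,E$, $T\mapsto E$. If $\mathrm{thick}(T)=\mathrm{per}\,C$, it is an equivalence $\mathcal D(C)\simeq\mathcal D(E)$.
* **(F2)** A quasi-isomorphism $S\to E$ of dg algebras induces, by restriction, $\mathcal D(E)\simeq\mathcal D(S)$ and $\mathrm{per}\,E\simeq\mathrm{per}\,S$.
* **(F3)** If $T\in\mathrm{per}\,C$ and $\mathrm{Hom}^*(T,Y)=0$ implies $Y=0$ for $Y\in\mathcal D(C)$, then $\mathrm{thick}(T)=\mathrm{per}\,C$.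
* **(F4)** (Rickard) Finite-dimensional algebras $A,B$ are derived equivalent, meaning $\mathcal D^b(\mathrm{mod}\,A)\simeq\mathcal D^b(\mathrm{mod}\,B)$ as triangulated categories, if and only if there is a tilting complex over $B$ with endomorphism algebra $A$: an object $T\in\mathrm{per}\,B$ with $\mathrm{Hom}(T,\Sigma^lT)=0$ for $l\ne0$, $\mathrm{thick}(T)=\mathrm{per}\,B$ and $\mathrm{End}(T)\cong A$.

If $A$ is a finite-dimensional algebra of finite global dimension, then $\mathcal D^b(\mathrm{mod}\,A)=\mathrm{per}\,A$.

**Definition (2-periodic version).** Let $C$ be a dg algebra. Put $C[u^\pm]=C\otimes k[u,u^{-1}]$ with $|u|=2$, $du=0$, and let $\pi=-\otimes k[u^\pm]:\mathcal D(C)\to\mathcal D(C[u^{\pm}])$.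

As a dg $C$-module, $\pi Y$ is $\bigoplus_m\Sigma^{2m}Y$. So for $X$ perfect and $Y$ arbitrary,
$$\mathrm{Hom}(\pi X,\pi Y)=\bigoplus_m\mathrm{Hom}(X,\Sigma^{2m}Y),\tag{2}$$
compatibly with composition, and $\pi\Sigma^2\cong\pi$. If $C=A$ is an algebra, a dg $A[u^\pm]$-module is a *2-periodic complex* $(M^0,M^1,d^0,d^1)$ of $A$-modules, with $d^0:M^0\to M^1$, $d^1:M^1\to M^0$, $d^1d^0=0=d^0d^1$; and $\pi$ folds a complex $X$ to $(\bigoplus_aX^{2a},\bigoplus_aX^{2a+1})$.

**Definition (root category).** Let $A$ be finite dimensional of finite global dimension. The orbit category $\mathcal D^b(\mathrm{mod}\,A)/\Sigma^2$ has the same objects as $\mathcal D^b(\mathrm{mod}\,A)$, and morphisms $\bigoplus_m\mathrm{Hom}(X,\Sigma^{2m}Y)$. It need not admit a canonical triangle structure. The *generalized root category* $\mathcal R_A$ is its triangulated hull in the sense of Keller. Explicitly, let $\mathcal A$ be the dg category of bounded complexes of f.g. projective $A$-modules. The dg orbit category $\mathcal A/\Sigma^2$ has morphism complexes $\bigoplus_m\mathcal A(X,\Sigma^{2m}Y)=\mathcal A(X,Y)\otimes k[u^\pm]$,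 and $\mathcal R_A$ is the triangulated subcategory of $\mathcal D(\mathcal A/\Sigma^2)$ generated by the representable modules.

This hull also has a universal property, which we shall not use. We only need the following description. Every object of $\mathcal A$ is a finite extension of shifts of summands of $A$, so the representable at the object $A$ generates, and restriction to this object identifies $\mathcal D(\mathcal A/\Sigma^2)$ with $\mathcal D(A[u^\pm])$. The representable at $X$ becomes $\pi X$. So
$$\mathcal R_A=\mathrm{tria}(\pi X: X\in\mathcal D^b(\mathrm{mod}\,A))\subset\mathcal D(A[u^\pm]),\qquad \pi_A=\pi.\tag{3}$$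

**Example.** For $A=k$, a 2-periodic complex of finite-dimensional vector spaces is a sum of a contractible one and one with zero differential. So every object of $\mathcal R_k$ is a sum of copies of $\pi k$ and $\Sigma\pi k$, with $\mathrm{End}(\pi k)=k$ and $\mathrm{Hom}(\pi k,\Sigma\pi k)=0$.

**Example.** For $Q:1\to2$ there are three indecomposable modules, $P_1\subset P_2$ and $S_2=P_2/P_1$. Reading shifts modulo $2$ leaves six indecomposables $\pi M,\Sigma\pi M$, as many as there are roots of type $A_2$.

For a finite acyclic quiver $Q$ the orbit category $\mathcal D^b(\mathrm{mod}\,kQ)/\Sigma^2$ is itself triangulated and triangle-equivalent to $\mathcal R_{kQ}$; it is called the root category of $kQ$. What we need from this, that every object of $\mathcal R_{kQ}$ is some $\pi X$, is proved in Lemma 1.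

It is known that if $\mathcal R_A$ is triangle-equivalent to the root category of a representation-finite hereditary algebra $kQ$, or of a tame one of type $D$ or $E$, then $A$ is derived equivalent to $kQ$. The statement to be decided, taken from "On root categories of finite-dimensional algebras", is this.

**Conjecture.** If the generalized root category $\mathcal R_A$ is triangle-equivalent to the root category of a finite-dimensional hereditary algebra $kQ$, then $A$ is derived equivalent to $kQ$.

For a finite acyclic quiver $Q$, let $\overline Q$ be the simple graph on $Q_0$ with one edge $\{i,j\}$ whenever there is at least one arrow between $i$ and $j$. For the Kronecker quiver (two parallel arrows), $\overline Q$ is one edge, hence a tree; for $x\to y\to z$, $x\to z$ it is a triangle.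

**Theorem 1.** Let $A$ be given by the quiver $a:1\to2$, $b:2\to3$, $c:3\to1$ with relations $ba=0$, $cb=0$. Let $Q$ be the quiver $x\to y\to z$, $x\to z$. Then $\mathrm{gl.dim}\,A=3$ and $\mathcal R_A\simeq\mathcal R_{kQ}$ as triangulated categories, but $A$ is not derived equivalent to $kQ$. So the conjecture is false.

**Theorem 2.** Let $Q$ be a finite acyclic quiver. The following are equivalent.

1. For every finite-dimensional $k$-algebra $A$ of finite global dimension, $\mathcal R_A\simeq\mathcal R_{kQ}$ (triangle equivalence) implies that $A$ is derived equivalent to $kQ$.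
2. $\overline Q$ is a forest.

So the conjecture holds for all trees, wild ones included, and for all generalized Kronecker quivers. It fails for every quiver of type $\tilde A_n$ with $n\ge2$, since there $\overline Q$ is a cycle with $n+1\ge3$ vertices; among connected tame quivers these are the only failures.

## 3. Two-periodic complexes and transfer along a generator

**Lemma 1.** Let $A$ be finite dimensional of finite global dimension.

(a) $\mathcal R_A=\mathrm{per}(A[u^\pm])=\mathrm{thick}(\pi A)$, and every object is represented by an h-projective 2-periodic complex of f.g. projective $A$-modules.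

(b) If $A=kQ$ with $Q$ finite acyclic, every object of $\mathcal R_{kQ}$ is isomorphic to $\pi X$ for some $X\in\mathcal D^b(\mathrm{mod}\,kQ)$.

*Proof.* (a) Let $\mathcal K$ be the class of h-projective 2-periodic complexes of f.g. projectives. It contains $\pi A$ and is closed under shifts and cones. It is also closed under summands in $\mathcal D(A[u^\pm])$, as follows. For $Z\in\mathcal K$, $\mathrm{End}_{\mathcal D}(Z)$ is the quotient of the finite-dimensional algebra of chain endomorphisms of $Z$ by the ideal of null-homotopic ones. Idempotents lift along quotients of finite-dimensional algebras: if $x$ lifts an idempotent, $k[x]$ is a finite product of local algebras, and the idempotents of a quotient of such a product lift. The image of a lifted idempotent is again a complex of f.g. projectives and a summand of $Z$, hence in $\mathcal K$. So $\mathrm{thick}(\pi A)\subset\mathcal K$, up to isomorphism.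

Conversely let $Z$ be any 2-periodic complex of finite-dimensional modules. In $0\to\ker d\to Z\to Z/\ker d\to0$ both outer terms have zero differential (the image of $d$ lies in $\ker d$), so they have the form $\pi N\oplus\Sigma\pi N'$ with modules $N,N'$. Hence $Z\in\mathrm{tria}(\pi\mathcal D^b(\mathrm{mod}\,A))=\mathcal R_A$. Finally $\mathcal R_A\subset\mathrm{thick}(\pi A)$ because $\mathcal D^b(\mathrm{mod}\,A)=\mathrm{thick}(A)$. So
$$\mathcal K\subset\mathcal R_A\subset\mathrm{thick}(\pi A)\subset\mathcal K .$$

(b) Represent the object by $(P^0,P^1,d^0,d^1)$ as in (a). Submodules of projective $kQ$-modules are projective, so the images of $d^0,d^1$ are projective and $P^i=\ker d^i\oplus C^i$. As $d^0$ maps $C^0$ into $\ker d^1$ and $d^1$ maps $C^1$ into $\ker d^0$, the complex is the direct sum of the foldings of the two-term complexes $C^0\to\ker d^1$ and $C^1\to\ker d^0$, suitably placed. $\square$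

**Lemma 2 (transfer).** Let $C,S$ be dg algebras. Let $T$ be an h-projective dg $C$-module whose underlying graded module is f.g. projective, with $\mathrm{thick}(T)=\mathrm{per}\,C$, and with $E=\mathrm{End}^\bullet_C(T)$ linked to $S$ by a zigzag of quasi-isomorphisms of dg algebras. Then $\mathrm{per}(S[u^\pm])\simeq\mathrm{per}(C[u^\pm])$.

*Proof.* We have $\mathrm{Hom}^\bullet_{C[u^\pm]}(T[u^\pm],M)=\mathrm{Hom}_C^\bullet(T,M)$, so $T[u^\pm]$ is h-projective over $C[u^\pm]$. Since the graded module $T$ is f.g. projective, $\mathrm{Hom}_C^\bullet(T,-)$ commutes with the direct sum $T\otimes k[u^\pm]$, so the endomorphism dg algebra of $T[u^\pm]$ is $E\otimes k[u^\pm]$. As $\pi$ is a triangle functor, $\pi C\in\mathrm{thick}(\pi T)$ and $\pi T\in\mathrm{thick}(\pi C)$, so $\mathrm{thick}(T[u^\pm])=\mathrm{per}(C[u^\pm])$. By (F1), $\mathrm{per}(C[u^\pm])\simeq\mathrm{per}(E[u^\pm])$. Tensoring the zigzag with $k[u^\pm]$ preserves quasi-isomorphisms, and (F2) finishes. $\square$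

**Corollary.** If in Lemma 2 the cohomology of $E$ is concentrated in degree $0$ and $A'=H^0(E)=\mathrm{End}_{\mathcal D(C)}(T)$, then $\mathrm{per}(A'[u^\pm])\simeq\mathrm{per}(C[u^\pm])$ and $\mathcal D(A')\simeq\mathcal D(C)$ with $A'\mapsto T$. Indeed $A'\leftarrow\tau_{\le0}E\to E$ is such a zigzag. In particular, derived equivalent finite-dimensional algebras of finite global dimension have equivalent generalized root categories.

## 4. Path algebras with even degrees, and the proof of Theorem 1

**Definition.** Let $\Gamma$ be a finite acyclic quiver $Q$ with an *even* integer $|\alpha|$ attached to each arrow. View $S=k\Gamma$ as a dg algebra with $d=0$ and put $P_i=e_iS$. An arrow $\alpha:i\to j$ gives a map $P_i\to\Sigma^{|\alpha|}P_j$. The algebra in (1) is an example.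

Once $u$ is inverted, even degrees disappear: the elements $\alpha u^{-|\alpha|/2}\in k\Gamma[u^\pm]$ have degree $0$. Hence $k\Gamma[u^\pm]\cong kQ[u^\pm]$ as dg algebras, and by Lemma 1
$$\mathrm{per}(k\Gamma[u^\pm])\simeq\mathcal R_{kQ}.\tag{4}$$

**Lemma 3.** Let $S=k\Gamma$.

(a) There is an exact sequence of graded bimodules
$$0\to\bigoplus_{\alpha:s\to t}Se_t\otimes e_sS\to\bigoplus_iSe_i\otimes e_iS\to S\to0,$$
where the generator of the $\alpha$-summand has degree $|\alpha|$ and goes to $e_t\otimes\alpha-\alpha\otimes e_s$.

(b) Every dg $S$-module $Y$ is isomorphic to $H^*(Y)$ in $\mathcal D(S)$. If $H^*(Y)$ is finite dimensional, then $Y\in\mathrm{tria}(P_i:i\in Q_0)$. So $\mathrm{per}\,S=\mathrm{tria}(P_i)=\{Y:\dim H^*(Y)<\infty\}$, and its indecomposables are the indecomposable finite-dimensional graded $S$-modules.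

(c) $HH^n(S)$ is the cohomology of a two-term complex $\bigoplus_ie_iSe_i\to\bigoplus_{\alpha:s\to t}e_tSe_s$, where $e_iSe_i=k$ contributes in degree $0$ and a path $p$ parallel to $\alpha$ contributes in degree $1+|p|-|\alpha|$. If a path $p$ is parallel to an arrow $\alpha$ and $|p|<|\alpha|$, then $HH^{1+|p|-|\alpha|}(S)\ne0$, and this degree is negative.

*Proof.* (a) The middle term has as basis the paths with one marked vertex on them, the left term the paths with one marked arrow. The sequence is a direct sum over paths $w$. For $w$ of length $n$ it is $0\to k^n\to k^{n+1}\to k\to0$: a marked arrow goes to the difference of its two end positions, and each position goes to $w$. This is exact.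

(b) Let $M=H^*(Y)$. The sequence in (a) splits as a sequence of left modules, so $M\otimes_S(-)$ keeps it exact and gives $0\to F_1\to F_0\to M\to0$ with $F_l$ sums of shifts of the $P_i$, finite sums if $\dim M<\infty$. For such $F$, $\mathrm{Hom}_{\mathcal D(S)}(F,Y)=\mathrm{Hom}_{gr}(F,H^*Y)$. So $F_0\to M$ lifts to $F_0\to Y$, and the composite $F_1\to F_0\to Y$ vanishes in $\mathcal D(S)$, being zero on cohomology. We get $\mathrm{cone}(F_1\to F_0)\to Y$. The cone has cohomology $M$, and the induced map $M\to M$, composed with the surjection $F_0\to M$, is that surjection; so it is the identity. Hence $\mathrm{cone}(F_1\to F_0)\cong Y$; the same cone is quasi-isomorphic to $M$ with zero differential. If $\dim M<\infty$, the cone lies in $\mathrm{tria}(P_i)$. Since the $P_i$ are finite dimensional, $\mathrm{thick}(P_i)\subset\{\dim H^*<\infty\}\subset\mathrm{tria}(P_i)$. A decomposition of $Y$ in $\mathcal D(S)$ gives one of the graded module $H^*(Y)$, and conversely, which proves the last claim.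

(c) Apply $\mathrm{Hom}_{S^e}(-,S)$ to (a). The homomorphism sending the $\alpha$-generator to $p$ has internal degree $|p|-|\alpha|$ and resolution degree $1$. The differential sends $(\lambda_i)_i$ to $\alpha\mapsto(\lambda_t-\lambda_s)\alpha$, which lies in degree $1$. If $|p|<|\alpha|$, then $|p|-|\alpha|\le-2$, so $n=1+|p|-|\alpha|\le-1$. In degree $n$ nothing is hit by the differential, and $(\alpha\mapsto p)$ is a nonzero class. $\square$

**Lemma 4 (formality).** Let $C$ be an algebra and let $X_i$ $(i\in Q_0)$ be bounded complexes of f.g. projective $C$-modules such that $\mathrm{Hom}^*(\bigoplus X_i,\bigoplus X_i)\cong k\Gamma$ as graded algebras, with $e_i$ corresponding to $1_{X_i}$. Then there is a quasi-isomorphism of dg algebras $k\Gamma\to\mathrm{End}^\bullet(\bigoplus X_i)$.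

*Proof.* Choose closed morphisms of complexes representing the arrows. Since $k\Gamma$ is free on its arrows over $\prod ke_i$, they define a homomorphism of dg algebras. On cohomology it agrees with the given isomorphism on arrows, hence everywhere. $\square$

**Proof of Theorem 1.** Section 1 gives $\mathrm{gl.dim}\,A=3$ and shows that $A$ is not derived equivalent to $kQ$. Let $\Gamma$ be the graded quiver in (1). Its underlying quiver is $Q$. By Lemma 4, $k\Gamma\to\mathrm{End}^\bullet(Y'\oplus P_1\oplus Z)$ is a quasi-isomorphism, and $Y'\oplus P_1\oplus Z$ generates $\mathrm{per}\,A$. Lemma 2 with $C=A$, $S=k\Gamma$, together with Lemma 1 and (4), gives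
$$\mathcal R_A=\mathrm{per}(A[u^\pm])\simeq\mathrm{per}(k\Gamma[u^\pm])\simeq\mathcal R_{kQ}.\qquad\blacksquare$$

## 5. Shifting degrees away: edges, Kronecker quivers, triangles

How would one try to prove the conjecture, and where does the triangle interfere? Let $F:\mathcal R_A\to\mathcal R_{kQ}$ be a triangle equivalence. Pull the generators back: choose $Z_i$ with $F(Z_i)\cong\pi P_i$. Suppose for a moment that $Z_i=\pi X_i$ with $X_i\in\mathcal D^b(\mathrm{mod}\,A)$. By (2), the $X_i$ have only even graded maps between them, and the total algebra of these maps is $kQ$ with the degree forgotten. So we see a graded quiver $\Gamma$ on $Q$. Replacing $X_i$ by $\Sigma^{2c_i}X_i$ changes the degree of an arrow $i\to j$ by $2(c_i-c_j)$. If this can bring all degrees to $0$, then $X=\bigoplus X_i$ is a tilting complex with endomorphism algebra $kQ$.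

* *One arrow $1\to2$ of degree $2m$.* Take $c_1=0$, $c_2=m$. The same works edge by edge on any tree.
* *Two parallel arrows $\alpha,\beta$.* The difference $|\beta|-|\alpha|$ never changes. If $|\alpha|=0$ and $|\beta|=2$, shifting fails. But the class $\beta\mapsto\alpha$ shows $HH^{-1}(k\Gamma)\ne0$ (Lemma 3(c)), and an ordinary algebra has no Hochschild cohomology in negative degrees. So this $\Gamma$ should not occur at all, once we know that Hochschild cohomology transfers.
* *The triangle $x\to y\to z$, $x\to z$.* The difference $|x\to z|-|x\to y|-|y\to z|$ never changes. If it is $2$, the path is parallel to an arrow of larger degree and the Hochschild argument excludes it. If it is $-2$, nothing in that argument objects, and Section 1 shows that this case does occur.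

So the attempt stops exactly at cycles of $\overline Q$. Away from cycles two points remain: the supposition $Z_i=\pi X_i$ must be justified, and Lemma 5 will achieve this only after enlarging the field, so that we must descend afterwards. Sections 6 and 7 settle these. Section 8 shows that every cycle does harm.

## 6. Lifting rigid two-periodic complexes by rescaling one differential

When is a 2-periodic complex folded from an honest complex? If $Z=\pi X$ and $t$ is an invertible scalar, multiply $d^1$ by $t$. The result is isomorphic to $Z$ through the map that acts by $t^a$ on $X^{2a}$ and $X^{2a+1}$. The eigenvalues of this map remember the grading. The idea is to run this backwards: rigidity forces $Z$ to be isomorphic to its rescaled version for $t$ near $1$, and the eigenvalues of the isomorphism produce a grading.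

For a field extension $L/k$ write $A_L=A\otimes_kL$, $Z_L=Z\otimes_kL$. If $Z$ is an h-projective 2-periodic complex of f.g. projectives, then $Z_L$ is h-projective over $A_L[u^\pm]$, because $\mathrm{Hom}^\bullet(Z_L,M)=\mathrm{Hom}^\bullet(Z,M)$, and for every $Z'$
$$\mathrm{Hom}(Z_L,Z'_L)\cong\mathrm{Hom}(Z,Z')\otimes_kL.\tag{5}$$
The same holds for bounded complexes of f.g. projectives in place of $Z$.

**Lemma 5 (lifting).** Let $A$ have finite global dimension and let $Z\in\mathcal R_A$ with $\mathrm{End}(Z)=k$ and $\mathrm{Hom}(Z,\Sigma Z)=0$. Let $L$ be an algebraic closure of $k(t)$. Then there is a bounded complex $X$ of f.g. projective $A_L$-modules with $\pi X\cong Z_L$ in $\mathcal D(A_L[u^\pm])$.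

*Proof.* **Comparing $Z$ with its rescaling.** Represent $Z$ by $(P^0,P^1,d^0,d^1)$ as in Lemma 1. Let $R=k[t]_{(t-1)}$, $Z_R=Z\otimes R$, and $Z_R^{(t)}=(P^0\otimes R,P^1\otimes R,d^0,td^1)$. Let $\mathcal C$ be the 2-periodic complex $\mathrm{Hom}_{A\otimes R}(Z_R,Z_R^{(t)})$ of f.g. free $R$-modules. Then $\mathcal C/(t-1)\mathcal C=\mathrm{Hom}(Z,Z)$ has $H^1=\mathrm{Hom}(Z,\Sigma Z)=0$. The exact sequence
$$0\to\mathcal C\xrightarrow{\,t-1\,}\mathcal C\to\mathcal C/(t-1)\mathcal C\to0$$
gives $H^1(\mathcal C)=(t-1)H^1(\mathcal C)$, so $H^1(\mathcal C)=0$ by Nakayama. Consequently $H^0(\mathcal C)\to H^0(\mathcal C/(t-1)\mathcal C)=\mathrm{End}(Z)$ is onto. So there is a chain map $\varphi_0:Z_R\to Z_R^{(t)}$ whose reduction modulo $t-1$ is $1$ plus a null-homotopic map. Lift the homotopy to $R$ and subtract: we get a chain map $\varphi=(g_0,g_1)$ with $\varphi\equiv1$ modulo $t-1$. Its determinants on the free $R$-modules $P^i\otimes R$ are $1$ modulo $t-1$, hence units, so $g_0,g_1$ are automorphisms. That $\varphi$ is a chain map means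
$$g_1d^0=d^0g_0,\qquad g_0d^1=t\,d^1g_1.\tag{6}$$

**Reading off a grading.** Pass to $L$. Let $P^i(\mu)$ be the generalized $\mu$-eigenspace of $g_i$ on $P^i_L$, $\mu\in L^*$. As $g_i$ is $A_L$-linear and $L$ is algebraically closed, $P^i_L=\bigoplus_\mu P^i(\mu)$ as $A_L$-modules, so each $P^i(\mu)$ is f.g. projective. From (6), $(g_1-\mu)d^0=d^0(g_0-\mu)$ and $(g_0-t\mu)d^1=t\,d^1(g_1-\mu)$, so
$$d^0P^0(\mu)\subset P^1(\mu),\qquad d^1P^1(\mu)\subset P^0(t\mu).$$
Hence $Z_L$ is the direct sum, over cosets $\mu t^{\mathbb Z}\in L^*/t^{\mathbb Z}$, of subcomplexes. By (5), $\mathrm{End}(Z_L)=L$ is local, so exactly one of these subcomplexes is nonzero in $\mathcal D(A_L[u^\pm])$, say the one of $\mu_0$. Since $t$ is not a root of unity, the elements $\mu_0t^a$ are distinct, and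
$$\cdots\to P^0(\mu_0t^a)\xrightarrow{d^0}P^1(\mu_0t^a)\xrightarrow{d^1}P^0(\mu_0t^{a+1})\to\cdots$$
with $P^0(\mu_0t^a)$ in degree $2a$ is a bounded complex $X$ of f.g. projectives. Its folding $\pi X$ is the chosen subcomplex, so $\pi X\cong Z_L$. $\square$

## 7. Forests: proof of (2)⇒(1)

We also need a fact about modules over path algebras. It can be quoted from Ringel, *The braid group action on the set of exceptional sequences of a hereditary artin algebra* (Contemp. Math. 171, 1994), where the endomorphism ring is identified with that of a simple module. For path algebras here is a direct argument.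

**Lemma 6.** Let $M$ be an indecomposable finite-dimensional $kQ$-module with $\mathrm{Ext}^1(M,M)=0$. Then $\mathrm{End}(M)=k$.

*Proof.* *Every nonzero endomorphism $f$ is invertible.* Let $I=\mathrm{im} f$ and suppose $f$ is not bijective, so $0<\dim I<\dim M$. Since $\mathrm{Ext}^2=0$, the surjection $M\to I$ induces a surjection $\mathrm{Ext}^1(M/I,M)\to\mathrm{Ext}^1(M/I,I)$. So the extension $0\to I\to M\to M/I\to0$ is the pushout of some $0\to M\to E\to M/I\to0$ along $M\to I$. The pushout square gives an exact sequence $0\to M\to E\oplus I\to M\to0$, which splits because $\mathrm{Ext}^1(M,M)=0$. So $M\oplus M\cong E\oplus I$, and by Krull–Schmidt $M$ is a summand of $I\neq0$, contradicting $\dim I<\dim M$. Thus $D=\mathrm{End}(M)$ is a division ring.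

*Its dimension is one.* Let $\delta=\dim_kD$ and $d_i=\dim Me_i$. Tensoring Lemma 3(a) (all degrees $0$) with $M$ and applying $\mathrm{Hom}(-,M)$ gives
$$\dim\mathrm{End}(M)-\dim\mathrm{Ext}^1(M,M)=q(d):=\sum_id_i^2-\sum_{\alpha:s\to t}d_sd_t.\tag{7}$$
So $\delta=q(d)$. Each $Me_i$ is a vector space over $D$, so $d=\delta d'$ with integral $d'$, and $\delta=\delta^2q(d')$. Hence $\delta\,q(d')=1$ and $\delta=1$. $\square$

Let now $F:\mathcal R_A\to\mathcal R_{kQ}$ be a triangle equivalence, where $A$ has finite global dimension. In Steps 1 and 2, $Q$ is an arbitrary finite acyclic quiver. Let $L$ be as in Lemma 5.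

**Step 1: $A_L$ has the derived category of a graded path algebra.** The purpose is to carry out the attempt of Section 5 over $L$.

Choose $Z_i\in\mathcal R_A$ with $F(Z_i)\cong\pi P_i$. By (2), $\bigoplus_{i,j}\mathrm{Hom}(Z_i,Z_j)\cong kQ$ and $\mathrm{Hom}(Z_i,\Sigma Z_j)=0$; in particular $\mathrm{End}(Z_i)=k$. Lemma 5 gives $X_i$ with $\pi X_i\cong Z_{i,L}$. By (2) and (5), $\mathrm{Hom}(X_i,\Sigma^{l}X_j)=0$ for odd $l$, and
$$\mathcal G=\bigoplus_{i,j,m}\mathrm{Hom}(X_i,\Sigma^{2m}X_j)$$
is isomorphic to $LQ$ as an ungraded algebra, with matching idempotents $e_i$. As $Q$ is acyclic, its radical is $J=\bigoplus_{i\ne j}e_j\mathcal Ge_i$, which is homogeneous, since the $e_i$ have degree $0$. So $J^2$ is homogeneous, and we may choose homogeneous elements of $e_jJe_i$ lifting a basis of $e_j(J/J^2)e_i$; their number is the number of arrows $i\to j$. They define a map $L\Gamma\to\mathcal G$, where $\Gamma$ is $Q$ with suitable even degrees. It is surjective because $J$ is nilpotent, and the dimensions agree, so $\mathcal G\cong L\Gamma$. By Lemma 4, $L\Gamma\to\mathrm{End}^\bullet(X)$,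 $X=\bigoplus X_i$, is a quasi-isomorphism.

The object $X$ generates. Let $Y\in\mathcal D(A_L)$ with $\mathrm{Hom}^*(X,Y)=0$. By (2), $\mathrm{Hom}^*(Z_{i,L},\pi Y)=0$ for all $i$. As $\mathcal R_{kQ}=\mathrm{thick}(\pi P_i)$, we have $\pi A\in\mathrm{thick}(Z_i)$, hence $\pi A_L\in\mathrm{thick}(Z_{i,L})$. So $\mathrm{Hom}^*(\pi A_L,\pi Y)=0$, that is, $H^*(Y)=0$. By (F3), $\mathrm{thick}(X)=\mathrm{per}\,A_L$, and by (F1), (F2), $\mathrm{RHom}(X,-):\mathcal D(A_L)\to\mathcal D(L\Gamma)$ is an equivalence.

**Step 2: parallel arrows of $\Gamma$ have equal degree.** The purpose is to exclude the degrees that shifting cannot repair on a single edge. We transfer Hochschild cohomology.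

Put $S=L\Gamma$; $X$ is a dg $S$–$A_L$-bimodule, and $S\cong\mathrm{RHom}_{A_L}(X,X)$. We also have $A_L\cong\mathrm{RHom}_{S^{op}}(X,X)$, for the following reason. Consider the contravariant functors $G=\mathrm{RHom}_{A_L}(-,X)$, from $\mathcal D(A_L)$ to $\mathcal D(S^{op})$, and $G'=\mathrm{RHom}_{S^{op}}(-,X)$ back, with the natural map $U\to G'GU$. For $U=X$ it is $X\to G'(S)=X$, an isomorphism; hence it is an isomorphism on $\mathrm{thick}(X)\ni A_L$. For $U=A_L$ it is the map $A_L\to\mathrm{RHom}_{S^{op}}(X,X)$. Adjunction now gives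
$$HH^n(S)=\mathrm{Hom}_{\mathcal D(S^{op}\otimes S)}(S,\Sigma^n\mathrm{RHom}_{A_L}(X,X))\cong\mathrm{Hom}_{\mathcal D(S^{op}\otimes A_L)}(X,\Sigma^nX)\cong HH^n(A_L),$$
the last isomorphism by the same argument on the other side. Since $A_L$ is an ordinary algebra, $HH^n(S)=0$ for $n<0$. By Lemma 3(c), every path $p$ parallel to an arrow $\alpha$ satisfies $|p|\ge|\alpha|$. Applied to two parallel arrows in both orders, this shows that they have equal degree.

**Step 3: on a forest the degrees can be shifted away.** From now on $\overline Q$ is a forest. All arrows between two adjacent vertices have the same direction (acyclicity) and the same degree (Step 2). So, going through each tree from a root, we find integers $c_i$ with $|\alpha|=2(c_j-c_i)$ for every arrow $\alpha:i\to j$. Replace $X_i$ by $\Sigma^{2c_i}X_i$; we still have $\pi X_i\cong Z_{i,L}$. Now $\mathrm{Hom}^*(X,X)=LQ$ in degree $0$, and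
$$\Theta=\mathrm{RHom}(X,-):\mathcal D(A_L)\to\mathcal D(LQ),\qquad\Theta(X_i)=P_{i,L},$$
is an equivalence.

**Step 4: descent to $k$.** The purpose is to produce a tilting complex over $kQ$ itself. We find it summand by summand.

Write $A=\bigoplus_jA_j^{n_j}$ with $A_j$ pairwise non-isomorphic indecomposable projectives.

*The summands seen in $\mathcal R_{kQ}$.* By Lemma 1(b), $F(\pi A_j)\cong\pi T_j$ for some $T_j\in\mathcal D^b(\mathrm{mod}\,kQ)$. Its endomorphism ring in $\mathcal R_{kQ}$ is, by (2), the local ring $\mathrm{End}_A(A_j)$, so $T_j$ is indecomposable. As $kQ$ is hereditary and only $\pi T_j$ matters, $T_j=\Sigma^{s_j}M_j$ with $M_j$ an indecomposable module and $s_j\in\{0,1\}$. From $\mathrm{Hom}(\pi A_j,\Sigma\pi A_j)=0$ we get $\mathrm{Ext}^1(M_j,M_j)=0$. By Lemma 6, $\mathrm{End}_A(A_j)\cong\mathrm{End}_{\mathcal R_{kQ}}(\pi T_j)=\mathrm{End}(M_j)=k$.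

*The summands seen over $L$.* Put $T'_j=\Theta(A_j\otimes L)\in\mathrm{per}(LQ)$. Then $\mathrm{Hom}^*(T'_j,T'_j)=\mathrm{End}_A(A_j)\otimes L=L$ in degree $0$. So $T'_j=\Sigma^{s'_j}M'_j$ with $M'_j$ an indecomposable $LQ$-module with $\mathrm{Ext}^1(M'_j,M'_j)=0$.

*Comparison.* For $\epsilon\in\{0,1\}$, using $\Theta$, then (2) and (5), then $F$,
$$\bigoplus_m\mathrm{Hom}(P_{i,L},\Sigma^{2m+\epsilon}T'_j)\cong\bigoplus_m\mathrm{Hom}(X_i,\Sigma^{2m+\epsilon}A_{j,L})\cong\mathrm{Hom}(Z_i,\Sigma^\epsilon\pi A_j)\otimes L\cong\mathrm{Hom}_{\mathcal R_{kQ}}(\pi P_i,\Sigma^\epsilon\pi T_j)\otimes L .$$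
The left side is $M'_je_i$ if $\epsilon\equiv s'_j$ modulo $2$ and $0$ otherwise; the right side is $M_je_i\otimes L$ if $\epsilon\equiv s_j$ and $0$ otherwise. Hence $s'_j\equiv s_j$ modulo $2$, and $M'_j$ and $M_j\otimes L$ have the same dimension vector $d$. Modules of dimension vector $d$ are the points of the affine space $\bigoplus_{\alpha:s\to t}\mathrm{Hom}_L(L^{d_t},L^{d_s})$, and isomorphism classes are the orbits of $\prod GL_{d_i}(L)$. The orbit of $M$ has dimension $\sum d_i^2-\dim\mathrm{End}(M)$, which by (7) is the dimension of the space minus $\dim\mathrm{Ext}^1(M,M)$. Both $M'_j$ and $M_j\otimes L$ have $\mathrm{Ext}^1=0$ (for $M_j\otimes L$ by base change), so both orbits have full dimension. An orbit is open in its closure, so both are open; an affine space is irreducible, so they meet and coincide. Thus $M'_j\cong M_j\otimes L$, and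
$$T'_j\cong\Sigma^{2c'_j}T_j\otimes L\quad\text{for some }c'_j\in\mathbb Z.$$

*The tilting complex.* Let $\widetilde T=\bigoplus_j(\Sigma^{2c'_j}T_j)^{n_j}\in\mathcal D^b(\mathrm{mod}\,kQ)$, so $\widetilde T\otimes L\cong\Theta(A_L)$.

* $\mathrm{Hom}(\widetilde T,\Sigma^l\widetilde T)\otimes L\cong\mathrm{Hom}(A_L,\Sigma^lA_L)=0$ for $l\neq0$.
* Therefore $\mathrm{End}(\widetilde T)=\bigoplus_m\mathrm{Hom}(\widetilde T,\Sigma^{2m}\widetilde T)=\mathrm{End}(\pi\widetilde T)\cong\mathrm{End}(F\pi A)\cong\mathrm{End}_{\mathcal R_A}(\pi A)=A$, because $\pi\widetilde T\cong\bigoplus_j(\pi T_j)^{n_j}\cong F(\pi A)$.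
* If $\mathrm{RHom}(\widetilde T,Y)=0$ for some $Y\in\mathcal D(kQ)$, then $\mathrm{RHom}(\widetilde T_L,Y_L)=0$. As $\widetilde T_L\cong\Theta(A_L)$ generates $\mathcal D(LQ)$, $Y_L=0$, so $Y=0$. By (F3), $\mathrm{thick}(\widetilde T)=\mathrm{per}\,kQ$.

So $\widetilde T$ is a tilting complex over $kQ$ with endomorphism algebra $A$. By (F4), $A$ is derived equivalent to $kQ$. This proves (2)⇒(1). $\blacksquare$

## 8. Cycles: proof of (1)⇒(2)

Let $\overline Q$ contain a cycle. We must construct an algebra $A$ of finite global dimension with $\mathcal R_A\simeq\mathcal R_{kQ}$ that is not derived equivalent to $kQ$. The triangle suggests the plan: put degree $-2$ on some arrows so that the degrees cannot be shifted away, and find a generator of $\mathrm{per}(k\Gamma)$ whose graded endomorphisms sit in degree $0$. First let $Q$ be connected.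

**Step 1: reflections.** The purpose is to move a vertex of the cycle to a source.

**Lemma 7.** Let $i$ be a source of $Q$ and let $\sigma_iQ$ be obtained by reversing all arrows at $i$. Then $kQ$ and $k(\sigma_iQ)$ are derived equivalent, and $\mathcal R_{kQ}\simeq\mathcal R_{k(\sigma_iQ)}$.

*Proof.* Let $\Psi=\bigoplus_{\alpha:i\to j}P_j$, let $\theta:P_i\to\Psi$ have all arrows as components, and let $P_i\xrightarrow{\theta}\Psi\xrightarrow{q}N\to\Sigma P_i$ be a triangle. For $l\ne i$ we have $\mathrm{Hom}^*(P_l,P_i)=0$, as $i$ is a source; and $\theta$ induces $\mathrm{Hom}^*(\Psi,P_l)\cong\mathrm{Hom}^*(P_i,P_l)$, because every path $i\to l$ starts with a unique arrow. Hence, for $l\ne i$, $\mathrm{Hom}^*(N,P_l)=0$, and composition with $q$ gives $\mathrm{Hom}^*(P_l,\Psi)\cong\mathrm{Hom}^*(P_l,N)$, in degree $0$. As $\mathrm{Hom}^*(N,\Psi)=0$ and $\mathrm{Hom}^*(\Psi,P_i)=0$, $\mathrm{Hom}^*(N,N)\cong\mathrm{Hom}^*(N,\Sigma P_i)\cong\mathrm{Hom}^*(\Sigma P_i,\Sigma P_i)=k$ in degree $0$. So $T=N\oplus\bigoplus_{l\ne i}P_l$ has endomorphisms only in degree $0$.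 A basis of $\mathrm{End}(T)$ is: the paths in $Q\setminus i$, the identity of $N$, and, for each $\alpha:i\to j$, the paths $l\to j$ in $Q\setminus i$ followed by the component $q_\alpha:P_j\to N$. This is $k(\sigma_iQ)$, with $q_\alpha$ the reversed arrow. Also $P_i\in\mathrm{thick}(T)$, so $T$ is a tilting complex. Use (F4) and the Corollary in Section 3. $\square$

A reflection at a sink is inverse to one at a source, so Lemma 7 applies to sinks too. Reflections do not change $\overline Q$ and keep the quiver acyclic (no oriented cycle passes through a source or a sink). If $A$ is a counterexample for a reflected quiver, it is one for $Q$.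

Choose $v$ on a cycle of $\overline Q$, of length at least $3$. Reflect repeatedly at sinks different from $v$. Between two reflections at a vertex $w$, each neighbor of $w$ must be reflected, since $w$ has to turn from a source into a sink. As $v$ is never reflected, by induction a vertex at distance $d$ from $v$ is reflected at most $d$ times. So the process stops, and then $v$ is the only sink. Reflecting at $v$ makes $v$ a source. From now on $v$ is a source of $Q$.

The two neighbors of $v$ on the cycle lie in one connected component $C$ of $Q\setminus v$. Among the neighbors of $v$ in $C$, choose $y$ such that there is no path to $y$ from another neighbor of $v$ in $C$; this is possible by acyclicity. Neighbors of $v$ outside $C$ have no path to $y$ either. Let $y_2\neq y$ be another neighbor of $v$ in $C$.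

**Step 2: the graded quiver and its properties.** Give degree $-2$ to the arrows $v\to y'$ with $y'\ne y$, and degree $0$ to all other arrows. Call the result $\Gamma$, and put $B=k\Gamma$. Let $H=k(Q\setminus v)$, in degree $0$. No path between vertices $\neq v$ passes through the source $v$, so $\mathrm{End}^\bullet_B(\bigoplus_{j\ne v}P_j)=H$, and by (F1)
$$\mathcal H:=\mathrm{thick}(P_j:j\neq v)\simeq\mathrm{per}\,H=\mathcal D^b(\mathrm{mod}\,H).$$
We use the same names for objects on both sides. Put $\Psi_1=\bigoplus_{\alpha:v\to y}P_y$ and $\Psi_2=\bigoplus_{\alpha:v\to y',\,y'\ne y}P_{y'}$, both in $\mathcal H$, and let $D$ be the $k$-dual, so $DH$ is the injective cogenerator.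

(i) $\mathrm{Hom}^*(\mathcal H,P_v)=0$, as $v$ is a source.

(ii) The map $\theta:P_v\to\Psi_1\oplus\Sigma^{-2}\Psi_2$ given by all arrows starting at $v$ induces $\mathrm{RHom}(\Psi_1\oplus\Sigma^{-2}\Psi_2,X)\cong\mathrm{RHom}(P_v,X)$ for $X\in\mathcal H$. It suffices to check $X=P_j$, $j\ne v$, and there every path $v\to j$ starts with a unique arrow.

(iii) $\mathrm{RHom}(\Psi_2,\Psi_1)=0$ by the choice of $y$.

(iv) $\mathrm{Hom}_H(DH,P_y)=0$. Otherwise the image of a nonzero map is a quotient of an injective module, hence injective ($H$ is hereditary), hence a summand of the indecomposable $P_y$. So $P_y\cong I_z=D(He_z)$ for some $z$. The support of $P_y=e_yH$ is $\{j:\text{there is a path }j\to y\}$, closed under predecessors; the support of $I_z$ is $\{j:\text{there is a path }z\to j\}$, closed under successors. Being closed under both, nonempty and inside $C$, the support is all of $C$. So there is a path $y_2\to y$, a contradiction.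

**Step 3: a generator with endomorphisms in degree $0$.** The idea is to reflect $P_v$ only past the arrows to $y$, and to replace the projectives of $H$ by the injectives, shifted once. Then the degree $-2$ is absorbed. Let
$$N\to P_v\to\Psi_1\to\Sigma N$$
be the triangle on the $\Psi_1$-component of $\theta$. Put $T_H=\Sigma^{-1}DH\in\mathcal H$ and $T=T_H\oplus\Sigma N$.

For $X\in\mathcal H$, (ii) identifies $\mathrm{RHom}(P_v,X)$ with $\mathrm{RHom}(\Psi_1,X)\oplus\mathrm{RHom}(\Sigma^{-2}\Psi_2,X)$, and the map from $\mathrm{RHom}(\Psi_1,X)$ is the inclusion of the first summand. So the triangle gives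
$$\mathrm{RHom}(N,X)\cong\mathrm{RHom}(\Sigma^{-2}\Psi_2,X)\qquad(X\in\mathcal H).\tag{8}$$

* $\mathrm{Hom}^*(T_H,T_H)=\mathrm{End}_H(DH)\cong H$, in degree $0$.
* By (i), $\mathrm{Hom}(T_H,\Sigma^l\Sigma N)\cong\mathrm{Hom}(T_H,\Sigma^l\Psi_1)=\mathrm{Ext}^{l+1}_H(DH,\Psi_1)$. As $H$ is hereditary, only $l\in\{-1,0\}$ can contribute, and $l=-1$ is excluded by (iv).
* By (8), $\mathrm{Hom}(\Sigma N,\Sigma^lT_H)=\mathrm{Hom}(N,\Sigma^{l-2}DH)\cong\mathrm{Hom}(\Sigma^{-2}\Psi_2,\Sigma^{l-2}DH)=\mathrm{Ext}^l_H(\Psi_2,DH)$, which is $0$ for $l\ne0$.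
* By (8) and (iii), $\mathrm{RHom}(N,\Psi_1)\cong\mathrm{RHom}(\Sigma^{-2}\Psi_2,\Psi_1)=0$, so $\mathrm{RHom}(N,N)\cong\mathrm{RHom}(N,P_v)$. By (i) this is $\mathrm{RHom}(P_v,P_v)=k$.
* $\mathrm{thick}(T)\supset\mathrm{thick}(DH)=\mathcal H\ni\Psi_1$, hence $P_v\in\mathrm{thick}(T)$, and $\mathrm{thick}(T)=\mathrm{per}\,B$.

So $A:=\mathrm{End}(T)$ is a finite-dimensional algebra and $\mathrm{Hom}^*(T,T)=A$ in degree $0$. By Lemma 3(b), $T\in\mathrm{tria}(P_i)$, so $T$ is represented by an iterated cone of shifts of the $P_i$; this is h-projective with f.g. projective underlying graded module. By the Corollary, $\mathcal D(A)\simeq\mathcal D(B)$, $A\mapsto T$, and $\mathrm{per}(A[u^\pm])\simeq\mathrm{per}(B[u^\pm])$.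

**Step 4: $A$ has finite global dimension, and $\mathcal R_A\simeq\mathcal R_{kQ}$.** A simple $A$-module corresponds to some $Y\in\mathcal D(B)$ with $\mathrm{Hom}^*(T,Y)$ finite dimensional. As $B\in\mathrm{thick}(T)$, $H^*(Y)=\mathrm{Hom}^*(B,Y)$ is finite dimensional, so $Y\in\mathrm{per}\,B$ by Lemma 3(b). Hence simple $A$-modules are perfect, that is, have finite projective dimension, and $\mathrm{gl.dim}\,A<\infty$. With Lemma 1 and (4), $\mathcal R_A=\mathrm{per}(A[u^\pm])\simeq\mathrm{per}(k\Gamma[u^\pm])\simeq\mathcal R_{kQ}$.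

**Example.** For $x\to y\to z$, $x\to z$ take $v=x$ and $y_2=z$; only $x\to z$ gets degree $-2$, and $H=k(y\to z)$. Here $P_y=S_y$, $I_y\cong P_z$, $I_z=S_z$. Up to the common shift by $\Sigma^{-1}$, the summands of $T_H$ are $I_y$ and $I_z$, with $\mathrm{Hom}(I_y,I_z)=k$ and $\mathrm{Hom}(I_z,I_y)=0$. From $I_z$ to $\Sigma N$ the space is $\mathrm{Ext}^1(S_z,S_y)=k$; from $I_y$ it is $\mathrm{Ext}^1(P_z,S_y)=0$. From $\Sigma N$ to $I_y$ and $I_z$ the spaces are $\mathrm{Hom}(P_z,I_y)=k$ and $\mathrm{Hom}(P_z,I_z)=k$. The composite $\Sigma N\to I_y\to I_z$ is nonzero, as it corresponds to $P_z\cong I_y\to S_z$, while $I_y\to I_z\to\Sigma N$ and $I_z\to\Sigma N\to I_y$ vanish because their targets do. So $A$ is the algebra of Section 1, with $1,2,3$ corresponding to $I_y,I_z,\Sigma N$.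

**Step 5: $A$ is not derived equivalent to $kQ$.** The purpose is to find an invariant that sees the degree $-2$: whether an indecomposable can be joined to its double shift by a chain of irreducible maps.

Suppose $A$ is derived equivalent to $kQ$. A tilting complex over $kQ$ with endomorphism algebra $A$ stays one after tensoring with $\bar k$, now with endomorphism algebra $A_{\bar k}$; and $T_{\bar k}$ is a generator of $\mathrm{per}(\bar k\Gamma)$ with graded endomorphism algebra $A_{\bar k}$ in degree $0$. So we may assume $k=\bar k$, and we get a triangle equivalence $\mathrm{per}(k\Gamma)\simeq\mathcal D^b(\mathrm{mod}\,kQ)$.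

Both sides are Hom-finite Krull–Schmidt categories. For indecomposables $X,Y$ write $X-Y$ if $\mathrm{rad}(X,Y)\ne\mathrm{rad}^2(X,Y)$; here $\mathrm{rad}(X,Y)$ consists of the non-isomorphisms. The classes of the generated equivalence relation are called components. They are preserved by triangle equivalences, in particular by $\Sigma$.

*Claim: for an arrow $\alpha:i\to j$ of $\Gamma$, $P_i-\Sigma^{|\alpha|}P_j$ in $\mathrm{per}(k\Gamma)$.* Put $P'=\Sigma^{|\alpha|}P_j$. The map $\alpha:P_i\to P'$ is not surjective on cohomology, so it is radical. Suppose $\alpha=\sum_lg_lf_l$ with radical maps $f_l:P_i\to Z_l$, $g_l:Z_l\to P'$ and $Z_l$ indecomposable; by Lemma 3(b) the $Z_l$ are indecomposable graded modules. Apply $H^*$.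

If $H^*(g_l)$ were onto, it would split, as $P'$ is a projective graded module. Then it would be an isomorphism, as $Z_l$ is indecomposable, and $g_l$ would be an isomorphism in $\mathcal D(B)$, a contradiction. A graded submodule of $P'$ not contained in $\mathrm{rad}P'$ contains, up to shift, an element $\lambda e_j+r$ with $\lambda\neq0$ and $r$ in the span of paths of positive length; multiplying by $e_j$ gives $\lambda e_j$, because $re_j=0$ by acyclicity, so it is everything. Therefore the image of $H^*(g_l)$ lies in $\mathrm{rad}P'=\bigoplus_{\beta:\,t(\beta)=j}\beta B$ (up to shift), where $t(\beta)$ is the target of $\beta$. Left multiplication by $\alpha$ is an isomorphism from $P_i$ to the summand $\alpha B$ (with the shift of $P'$). Project to this summand: we get $h_l:Z_l\to P_i$ with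
$$1_{P_i}=\sum_lh_lH^*(f_l)\quad\text{in }\mathrm{End}_{gr}(P_i)=k .$$
So some $h_lH^*(f_l)$ is invertible. Then $H^*(f_l)$ is a split monomorphism into an indecomposable, hence an isomorphism, and so is $f_l$, a contradiction. This proves the claim.

*The component of $P_v$.* By the claim $P_v-P_y$. A walk from $y$ to $y_2$ in $C$ uses only arrows of degree $0$, so $P_y$ and $P_{y_2}$ are in one component. An arrow $v\to y_2$ has degree $-2$, so $P_v-\Sigma^{-2}P_{y_2}$, that is, $\Sigma^2P_v-P_{y_2}$. Hence $P_v$ and $\Sigma^2P_v$ lie in the same component.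

*The components of $\mathcal D^b(\mathrm{mod}\,kQ)$.* The quiver $Q$ is connected and not Dynkin, as its graph has a cycle. By Happel (*Triangulated categories in the representation theory of finite dimensional algebras*, Ch. I §5), irreducible maps in $\mathcal D^b(\mathrm{mod}\,kQ)$ connect only objects inside one of the pairwise disjoint classes
$$\mathcal T_j=\Sigma^j(\text{preprojectives})\cup\Sigma^{j-1}(\text{preinjectives}),\qquad\mathcal X_j=\Sigma^j(\text{regulars}),\qquad j\in\mathbb Z.$$
Since $\Sigma^2\mathcal T_j=\mathcal T_{j+2}$ and $\Sigma^2\mathcal X_j=\mathcal X_{j+2}$, no indecomposable $X$ lies in the same component as $\Sigma^2X$. This contradicts the previous paragraph. So $A$ is not derived equivalent to $kQ$.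

**Step 6: disconnected $Q$.** It remains to add other components. Write $Q=Q_1\sqcup Q'$ with $Q_1$ connected and $\overline{Q_1}$ containing a cycle. Let $A_1$ be the algebra constructed for $Q_1$ (after reflections, if needed), and put $A=A_1\times kQ'$. It has finite global dimension, and $\mathcal R_A\simeq\mathcal R_{A_1}\times\mathcal R_{kQ'}\simeq\mathcal R_{kQ_1}\times\mathcal R_{kQ'}\simeq\mathcal R_{kQ}$.

Suppose $A$ is derived equivalent to $kQ$. The category $\mathcal D^b(\mathrm{mod}\,A_1)\simeq\mathrm{per}(k\Gamma)$ does not decompose as a product of two nonzero triangulated categories: it is generated by the indecomposables $P_i$, each of which would lie in one factor, and since the quiver is connected, nonzero maps between shifts of them force all into the same factor. The same holds for $\mathcal D^b(\mathrm{mod}\,kQ'')$ with $Q''$ connected. A decomposition of a triangulated category into finitely many indecomposable nonzero factors is unique: if $\prod\mathcal U_a=\prod\mathcal V_b$, then each object of $\mathcal U_a$ decomposes along the $\mathcal V_b$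 into summands, which again lie in $\mathcal U_a$. So $\mathcal U_a=\prod_b(\mathcal U_a\cap\mathcal V_b)$, whence $\mathcal U_a\subset\mathcal V_b$ for one $b$; by symmetry $\mathcal V_b\subset\mathcal U_{a'}$, and then $a'=a$ and $\mathcal U_a=\mathcal V_b$. Hence the factors of $\mathcal D^b(\mathrm{mod}\,A)$ and $\mathcal D^b(\mathrm{mod}\,kQ)$ agree up to order and equivalence. Cancelling those of the connected components of $Q'$ leaves $\mathcal D^b(\mathrm{mod}\,A_1)\simeq\mathcal D^b(\mathrm{mod}\,kQ_1)$, contradicting Step 5. This proves (1)⇒(2), and with Section 7, Theorem 2. $\blacksquare$
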